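# Holomorphic extension of smooth maps between strongly pseudoconvex real-analytic hypersurfaces

## 1. Reflection when $n=N$ and the differential is invertible

A holomorphic map $f$ on a domain is smooth up to a real-analytic piece $M$ of the boundary and sends $M$ into another real-analytic hypersurface $M'$. Must $f$ continue holomorphically across $M$? In one variable, with arcs of circles in place of $M$ and $M'$, this is the Schwarz reflection principle. We work in several variables, and the target may have larger dimension than the source.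

**Setting (S).** Let $1<n\le N$, and let $D\subset\mathbb C^n$, $D'\subset\mathbb C^N$ be domains. Let $M\subset bD$ be an open, connected piece of the boundary that is a real-analytic hypersurface, with $D$ locally on one side of $M$ and $M$ strongly pseudoconvex from the side of $D$. Let $M'\subset bD'$ be an open piece of the boundary that is a real-analytic hypersurface, with $D'$ locally on one side of $M'$ and $M'$ strongly pseudoconvex from the side of $D'$. Let $f\colon D\to D'$ be holomorphic, of class $\mathcal C^\infty$ on $D\cup M$, with $f(M)\subset M'$.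

Here $\mathcal C^\infty$ on $D\cup M$ means that all derivatives of $f$ extend continuously to $D\cup M$. Near a point, write $M=\{r=0\}$ with $r$ real-analytic, $dr\ne0$, and $D=\{r<0\}$. The complex tangent space is
$$T^c_pM=T_pM\cap iT_pM=\Big\{v\in\mathbb C^n:\ \sum_j r_{z_j}(p)v_j=0\Big\},$$
of complex dimension $n-1$. Strong pseudoconvexity from the side of $D$ means that the Levi form $\sum_{j,k} r_{z_j\bar z_k}(p)v_j\bar v_k$ is positive definite on $T^c_pM$ for every $p\in M$. For the unit ball, $r=|z|^2-1$ and the Levi form is $|v|^2$.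

We start with the case in which reflection works directly.

**Proposition 1 (easy case).** In Setting (S), let $n=N$ and let $p\in M$ be a point where the complex Jacobian matrix $\partial f(p)$ is invertible. Then $f$ extends holomorphically to a neighborhood of $p$.

*Notation.* Put $p=0$, $f(p)=0$. For a power series $a$ let $\bar a$ be the series with conjugated coefficients, so $\overline{a(z)}=\bar a(\bar z)$. After a complex linear change of coordinates, with $z=(z',z_n)$,
$$M=\{\operatorname{Im}z_n=\varphi(z',\bar z',\operatorname{Re}z_n)\},\qquad D=\{\operatorname{Im}z_n>\varphi\}\quad\text{near }0,$$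
where $\varphi$ is real-analytic and vanishes to second order at $0$. Replace $\bar z$ by an independent variable $\chi=(\chi',\chi_n)$. The equation of $M$ becomes $\frac{z_n-\chi_n}{2i}=\varphi\big(z',\chi',\frac{z_n+\chi_n}2\big)$. It can be solved as $z_n=Q(z',\chi',\chi_n)$ with $Q=\chi_n+O(2)$, or, conjugating, as $\chi_n=\bar Q(\chi',z',z_n)$. We abbreviate $\bar Q(\chi',z)=\bar Q(\chi',z',z_n)$. For $1\le j\le n-1$ the vector field
$$\bar L_j=\frac{\partial}{\partial\bar z_j}+\bar Q_{\chi_j}(\bar z',z)\frac{\partial}{\partial\bar z_n}$$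
annihilates $\bar z_n-\bar Q(\bar z',z)$, so it is tangent to $M$. It annihilates holomorphic functions. Let $r'(w,\bar w)$ be a real-analytic defining function of $M'$ near $0$, and let $r'(w,\omega)$ be its complexification.

**Step 1: as many equations as unknowns.** On $M$ we have $r'(f,\bar f)=0$. Apply $\bar L_j$ and use $\bar L_jf=0$:
$$\sum_k r'_{\omega_k}(f,\bar f)\big(\overline{\partial_jf_k}+\bar Q_{\chi_j}(\bar z',z)\,\overline{\partial_nf_k}\big)=0\quad\text{on }M,\qquad 1\le j\le n-1.$$
So $w=f(z)$ solves the $n$ equations $\Phi_0=\dots=\Phi_{n-1}=0$, where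
$$\Phi_0=r'(w,\omega),\qquad \Phi_j=\sum_kr'_{\omega_k}(w,\omega)\big(\eta_{jk}+\bar Q_{\chi_j}(\chi',z)\eta_{nk}\big), \tag{1}$$
at $\chi=\bar z$, $\omega=\overline{f(z)}$, $\eta_{jk}=\overline{\partial_jf_k(z)}$.

**Step 2: the Jacobian in $w$ is invertible at the base point.** The base point is $w=z=\chi=\omega=0$, $\eta=\overline{\partial f(0)}$. There $\bar Q_{\chi_j}=0$, so the rows of the Jacobian are $r'_w(0,0)$ and $\big(\sum_kr'_{w_m\omega_k}(0,0)\overline{\partial_jf_k(0)}\big)_m$. Let $v$ be annihilated by all of them. The first row says $v\in T^c_0M'$. The others say $\mathcal L(v,\partial_jf(0))=0$ for $j\le n-1$, where $\mathcal L(v,u)=\sum r'_{w_m\omega_k}(0,0)v_m\bar u_k$. Conjugating $\Phi_j=0$ at the base point and using $\overline{r'_{\omega_k}(0,0)}=r'_{w_k}(0,0)$ shows $\partial_jf(0)\in T_0^cM'$. These $n-1$ vectors are independent because $\partial f(0)$ is invertible, so they form a basis of $T_0^cM'$. Write $v=\sum c_j\partial_jf(0)$. Then $\mathcal L(v,v)=\sum\bar c_j\mathcal L(v,\partial_jf(0))=0$. Since $\mathcal L$ is positive definite on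 $T_0^cM'$, $v=0$.

By the implicit function theorem there is a holomorphic $\Theta$ near the base point with
$$f(z)=\Theta\big(z,\bar z',\overline{f(z)},\overline{\partial f(z)}\big),\qquad z\in M\text{ near }0. \tag{2}$$
For a sphere, $r'=\sum w_k\omega_k-1$ up to translation; the system is then linear in $w$, and $\Theta$ is Cramer's rule.

**Step 3: reflection in the slices $z'=c$.** For $c\in\mathbb C^{n-1}$ small, $\gamma_c(s)=s+i\varphi(c,\bar c,s)$ parametrizes the slice of $M$ by real $s$ and is holomorphic for complex $s$. We have $|\varphi(c,\bar c,s)|\le K(|c|+|s|)^2$, so for $a$ small and $|c|\le a$ we get $|\gamma_c(s)-s|<a/2$ on $|s|\le a$. By Rouché's theorem, for each $|z_n|<a/2$ the equation $\gamma_c(s)=z_n$ has exactly one solution in $|s|<a$; so $\gamma_c^{-1}$ is holomorphic on $|z_n|<a/2$. The function $\operatorname{Im}\gamma_c(s)-\varphi(c,\bar c,\operatorname{Re}\gamma_c(s))$ vanishes for real $s$, and its derivative in $\operatorname{Im}s$ equals $1$ at $c=0$, $s=0$. For $a$ small this derivative is positive for $|c|\le a$, $|s|\le a$. Hence $(c,\gamma_c(s))\in D$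 exactly when $\operatorname{Im}s>0$.

For $\operatorname{Im}s\ge0$ put $g(s)=f(c,\gamma_c(s))$. For $\operatorname{Im}s\le0$ put
$$g^*(s)=\Theta\Big((c,\gamma_c(s)),\ \bar c,\ \overline{f(c,\gamma_c(\bar s))},\ \overline{\partial f(c,\gamma_c(\bar s))}\Big).$$
The arguments are close to the base point if $a$ is small, because $f$ and $\partial f$ are continuous on $D\cup M$. The function $g^*$ is holomorphic for $\operatorname{Im}s<0$, since the last two arguments are conjugates of holomorphic functions evaluated at $\bar s$. By (2), $g=g^*$ for real $s$. A continuous function that is holomorphic off the real axis is holomorphic, so $g$ extends holomorphically to $|s|<a$. Thus $f^c=g\circ\gamma_c^{-1}$ is holomorphic on $|z_n|<a/2$, is bounded by a constant $C$ independent of $c$, and equals $f(c,\cdot)$ where $(c,z_n)\in D$.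

**Step 4: the slices fit together.** Let $b=ia/8$, and let $\varepsilon\le a$ satisfy $K\varepsilon^2<a/8$. Then $(c,b)\in D$ for $|c|<\varepsilon$. The coefficients $a_k(c)=\partial_n^kf(c,b)/k!$ are holomorphic in $|c|<\varepsilon$. They are the Taylor coefficients of $f^c$ at $b$, and $f^c$ is bounded by $C$ on $|z_n-b|<a/4$, a disc contained in $|z_n|<a/2$. So $|a_k(c)|\le C(a/4)^{-k}$, and $\sum_ka_k(c)(z_n-b)^k$ is holomorphic on $\{|c|<\varepsilon,\ |z_n-b|<a/4\}$. This is a neighborhood of $0$, and on the part in $D$ the sum is $f$. $\square$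

What changes in general? Step 2 is the only place where $n=N$ and the invertibility of $\partial f(p)$ were used. We needed as many independent equations for $w=f(z)$ as there are components.

## 2. How the reflection system loses rank

Let $N\ge n$. The obvious remedy for too few equations is to apply the $\bar L_j$ more often. Let $\mathcal M=\{(z,\chi):z_n=Q(z',\chi',\chi_n)\}$. In the coordinates $(z,\chi')$ on $\mathcal M$ the complexified $\bar L_j$ is simply $\partial_j=\partial/\partial\chi_j$ with $z$ held fixed. Writing $R$ for the complexified function that defines the target, the Jacobian rows of all equations $\partial^\beta[R(w,\bar f)]=0$ at $w=f$ are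
$$\rho_\beta=\partial^\beta\big[R_w(f(z),\bar f(\chi))\big],\qquad\beta\in\mathbb N^{n-1}.$$
If they span $\mathbb C^N$ at $p$, the argument of Section 1 goes through with more derivatives of $f$. Two examples with polynomial maps between spheres, where $R=\sum w_j\omega_j-1$ and $R_w=\omega$, show how this can fail. In both, $n=2$, $N=3$, $\mathcal M=\{z_1\chi_1+z_2\chi_2=1\}$, and we differentiate with the field $L=z_1\partial_{\chi_2}-z_2\partial_{\chi_1}$. It kills $z_1\chi_1+z_2\chi_2$ and all functions of $z$, hence is tangent to $\mathcal M$.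

**Example 1 (too few equations everywhere).** Let $f=(z_1,z_2,0)$. Then $\rho_0=(\chi_1,\chi_2,0)$ and $L\rho_0=(-z_2,z_1,0)$, $L^2\rho_0=0$. The rank is $2$ at every point, and no differentiation produces a condition on $w_3$.

**Example 2 (enough equations, but not at $p$).** Let $f=(z_1,z_1z_2,z_2^2)$. It maps the sphere to the sphere, since $|z_1|^2+|z_2|^2(|z_1|^2+|z_2|^2)=1$ there. We compute
$$\rho_0=(\chi_1,\chi_1\chi_2,\chi_2^2),\quad L\rho_0=(-z_2,\ z_1\chi_1-z_2\chi_2,\ 2z_1\chi_2),\quad L^2\rho_0=(0,-2z_1z_2,2z_1^2),\quad L^3\rho_0=0.$$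
The determinant of the first three rows is
$$2z_1^2\chi_1(z_1\chi_1+z_2\chi_2)+2z_1^2z_2\chi_1\chi_2+2z_1z_2^2\chi_2^2=2z_1^2\chi_1+2z_1z_2\chi_2(z_1\chi_1+z_2\chi_2)=2z_1 .$$
The rank is $3$ off $\{z_1=0\}$, but at $p=(0,1)$ it is $2$. The implicit function theorem cannot be applied at $p$.

Both maps are polynomial, so they extend; but a proof must handle these degenerations for an unknown smooth $f$. A determinant that vanishes at $p$ is awkward for smooth functions, where we cannot cancel. It is harmless for power series, because $\mathbb C[[x]]$ is a domain. So we replace $f$ by its Taylor series at $p$, and for the degeneration of Example 2 we prove a substitute for the implicit function theorem that needs only a determinant that is nonzero as a power series.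

For the degeneration of Example 1 we look for the missing equations in the kernel of the $\rho_\beta$. There $V=(0,0,1)$ spans the kernel, and in particular $R_w(f(z),\bar f(\chi))\cdot V=0$ on $\mathcal M$. Exchanging the roles of $z$ and $\chi$, we get $\sum_j\bar V_jR_{\omega_j}(f(z),\bar f(\chi))=0$. As an equation for $w$ it reads $\sum_j\bar V_jR_{\omega_j}(w,\bar f)=w_3=0$, which is exactly the condition that was lacking. The determinant of the completed system is $z_1\chi_1+z_2\chi_2=1$. In general the kernel vectors will turn out to depend on $z$ only, and positivity of the complex Hessian of $R$ will make the completed system nondegenerate.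

## 3. The theorem at every point of $M$

Theorem 5.2 of "Proper Holomorphic Mappings: A Survey" states that in Setting (S) the map $f$ extends holomorphically to a neighborhood of each point of an open dense subset of $M$. The survey raises the problem whether this holds at each point of $M$. The answer is yes, and the proof below does not use Theorem 5.2.

**Theorem 2.** In Setting (S), for every $p\in M$ the map $f$ extends holomorphically to a neighborhood of $p$ in $\mathbb C^n$.

It is a special case of the following statement.

**Theorem 3.** Let $M\subset\mathbb C^n$ $(n\ge2)$ be a real-analytic hypersurface through $p$ containing no germ at $p$ of a complex hypersurface, and let $D$ be one side of $M$ near $p$. Let $R$ be a real-analytic strictly plurisubharmonic function near $p'\in\mathbb C^N$, $N\ge1$. Let $f$ be holomorphic in $D$ and $\mathcal C^\infty$ on $D\cup M$ near $p$, with $f(p)=p'$ and $R\circ f=0$ on $M$ near $p$. Then $f$ extends holomorphically to a neighborhood of $p$.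

Strictly plurisubharmonic means that the complex Hessian $(R_{w_j\bar w_k})$ is positive definite on all of $\mathbb C^N$, not only on a tangent space.

*Theorem 3 implies Theorem 2.* Suppose a germ $S$ of a complex hypersurface lies in $M$ at $p$. Then $T_pS=T^c_pM$, and a defining function of $M$ vanishes on $S$, so the Levi form at $p$ vanishes on $T_p^cM$. This space has dimension $n-1\ge1$, which contradicts strong pseudoconvexity. Next, let $r'$ be a real-analytic defining function of $M'$ near $f(p)$, negative on $D'$, and put $R=e^{Cr'}-1$. Then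
$$\partial\bar\partial R=Ce^{Cr'}\big(\partial\bar\partial r'+C\,\partial r'\wedge\bar\partial r'\big).$$
At $f(p)$ the first term is positive on $\ker\partial r'$. By compactness of the unit sphere, for $C$ large the sum is positive definite: the unit vectors on which $\partial\bar\partial r'$ is not positive form a compact set on which $|\partial r'|^2$ has a positive minimum. By continuity it is positive definite near $f(p)$. Finally $R=0$ on $M'$, so $R\circ f=0$ on $M$ near $p$. $\square$

From now on we prove Theorem 3, with $p=0$ and $p'=0$. The proof has two halves. First, the Taylor series of $f$ at $0$ converges (Sections 4 to 7). Second, $f$ equals its sum (Section 8), which is a separate question.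

## 4. Complexification and mixed power series

Let $R(w,\omega)$ be holomorphic near $0\in\mathbb C^N\times\mathbb C^N$ with $R(w,\bar w)$ the given function. That function is real, which means $R(w,\omega)=\overline{R(\bar\omega,\bar w)}$, that is,
$$\bar R(a,b)=R(b,a). \tag{3}$$
The matrix $(R_{w_k\omega_j}(0,0))$ is Hermitian positive definite. Let $r(z,\chi)$ be the complexification of a defining function of $M$, and let $\mathcal M=\{r(z,\chi)=0\}$. This is a germ at $0$ of a complex manifold of dimension $2n-1$. Since $\bar r(\chi,z)=r(z,\chi)$, it is invariant under $(z,\chi)\mapsto(\bar\chi,\bar z)$, and the involution $G(z,\chi)\mapsto\bar G(\chi,z)$ of power series preserves the ideal of $\mathcal M$. A formal series in $(z,\chi)$ is said to vanish on $\mathcal M$ if it lies in the ideal generated by $r$.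

For example, if $M=\{\operatorname{Im}z_n=|z'|^2\}$, then $\mathcal M=\{z_n=\chi_n+2i\,z'\cdot\chi'\}$ with $z'\cdot\chi'=\sum z_j\chi_j$.

Let $\psi\colon(\mathbb R^{2n-1},0)\to M$ be a real-analytic parametrization. Then $t\mapsto(\psi(t),\bar\psi(t))$, for complex $t$, is a local biholomorphism $(\mathbb C^{2n-1},0)\to\mathcal M$. It maps into $\mathcal M$ because $r(\psi(t),\overline{\psi(t)})=0$ for real $t$. Its differential at $0$ is injective: if $\psi'(0)(a+ib)=0$ and $\bar\psi'(0)(a+ib)=0$ with $a,b$ real, conjugating the second equation gives $\psi'(0)(a-ib)=0$, so $\psi'(0)a=\psi'(0)b=0$ and $a=b=0$. The dimensions agree. Hence a formal series on $\mathcal M$ is zero if and only if its pullback in $\mathbb C[[t]]$ is zero.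

**Definition.** $\mathbb C\{x\}$ is the ring of convergent power series. For a single variable $s$, $\mathbb C\{x\}[[s]]$ is the ring of series $\sum_ka_k(x)s^k$ with all $a_k\in\mathbb C\{x\}$. The radii may depend on $k$.

Thus $\sum_k k!\,s^k$ and $\sum_ks^k/(1-kx)$ belong to $\mathbb C\{x\}[[s]]$, and $\sum_kk!\,x^k$ does not. The ring is closed under the compositions we need: if $G=\sum_kG_k(x,w)s^k$ with $G_k\in\mathbb C\{x,w\}$ and $u\in\mathbb C\{x\}[[s]]^m$ with $u(0,0)=0$, then $G(x,s,u(x,s))\in\mathbb C\{x\}[[s]]$. To see this, expand $G_k(x,\cdot)$ about $u(x,0)$; since $u-u(x,0)$ is divisible by $s$, each power of $s$ receives finitely many terms, all convergent. The same holds after a translation if $u(0,0)\ne0$, and with further variables as parameters.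

We use Artin's theorem (Invent. Math. 5 (1968)): a formal solution $y(x)$, $y(0)=0$, of a system of analytic equations $T(x,y)=0$ can be approximated to any order by convergent solutions.

## 5. Formal solutions of degenerate systems

The following lemma replaces the implicit function theorem. Consider first a scalar linear equation $\Delta h=b$ with $\Delta=\sum_{k\ge l}\Delta_ks^k$, $\Delta_l\ne0$, and $\Delta,b\in\mathbb C\{x\}[[s]]$. The coefficient of $s^l$ gives $\Delta_lh_0=b_l$, so $h_0$ is a formal quotient of convergent series and therefore convergent, by uniqueness in Weierstrass division. The further $h_j$ follow recursively. In a nonlinear system $\Delta$ involves the unknown $h$ itself, and this recursion is not available. Artin's theorem takes its place.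

**Lemma 4.** Let $\Psi=\sum_k\Psi_k(x,w)s^k$ with $\Psi_k\in\mathbb C\{x,w\}^N$, $w\in\mathbb C^N$, $s$ one variable. Let $h\in\mathbb C[[x,s]]^N$ with $h(0,0)=0$, $\Psi(x,s,h(x,s))=0$ and $\Delta:=\det\Psi_w(x,s,h(x,s))\ne0$. Then $h\in\mathbb C\{x\}[[s]]^N$.

*Proof.* Write $h=\sum h_j(x)s^j$ and $\Delta=\sum_{k\ge l}\Delta_k(x)s^k$ with $\Delta_l\ne0$. Fix $K>l$ and put $\hat h=\sum_{j\le K}h_js^j$.

**Step 1: a convergent approximate solution.** The congruence $\Psi(x,s,\sum_{j\le K}y_js^j)\equiv0\bmod s^{K+1}$ is a finite system $T(x,y_0,\dots,y_K)=0$. Expanding $\Psi_k(x,\cdot)$ about $y_0$ shows that it is analytic in $(x,y_0)$ near $0$ and polynomial in $y_1,\dots,y_K$. Since $\hat h\equiv h\bmod s^{K+1}$, it has the formal solution $(h_0,\dots,h_K)$. Apply Artin's theorem after translating $y_j$ by $h_j(0)$ for $j\ge1$ (and $h_0(0)=0$). For every $q\ge1$ there is a convergent solution $(y_j(x))$ with $y_j\equiv h_j\bmod(x)^q$. Choose $q>\operatorname{ord}\Delta_l$ and put $g=\sum_{j\le K}y_js^j$.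

**Step 2: the approximate solution is exact in low order.** Both $\Psi(x,s,g)$ and $\Psi(x,s,\hat h)$ vanish modulo $s^{K+1}$, so
$$0\equiv\Psi(x,s,g)-\Psi(x,s,\hat h)=B\,(g-\hat h)\bmod s^{K+1},\qquad B=\int_0^1\Psi_w\big(x,s,\hat h+\theta(g-\hat h)\big)\,d\theta .$$
The entries of $g-\hat h$ lie in the ideal $(x)^q$, hence $\det B\equiv\det\Psi_w(x,s,\hat h)\bmod(x)^q$. Also $\det\Psi_w(x,s,\hat h)\equiv\Delta\bmod s^{K+1}$. As $l\le K$, the coefficient of $s^l$ in $\det B$ is congruent to $\Delta_l$ modulo $(x)^q$. It is nonzero because $q>\operatorname{ord}\Delta_l$. So $\det B$ has $s$-order $l'\le l$. Multiplying by the adjugate of $B$, we get $\det B\,(g-\hat h)\equiv0\bmod s^{K+1}$. As $\mathbb C[[x]]$ is a domain, $g\equiv\hat h\bmod s^{K+1-l'}$. Therefore $h_j=y_j$ is convergent for $j\le K-l$. Let $K\to\infty$. $\square$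

## 6. Coordinates adapted to a transversal curve

**Lemma 5.** Let $q\colon(-\varepsilon,\varepsilon)\to M$ be real-analytic, $q(0)=0$, $q'(0)\notin T_0^cM$. There are holomorphic coordinates $z=(z',z_n)$ centered at $0$ in which $q(s)=(0,s)$ and
$$\mathcal M=\{z_n=Q(z',\chi',\chi_n)\}=\{\chi_n=\bar Q(\chi',z',z_n)\},\qquad Q(z',0,s)=Q(0,\chi',s)=s. \tag{4}$$

*Proof.* **Step 1: straighten the curve.** By a linear change, $T^c_0M=\{z_n=0\}$ and $q'(0)=(0,1)$. The map $(z',z_n)\mapsto q(z_n)+(z',0)$, with $q$ complexified, has differential the identity at $0$. In the coordinates it defines, $q(s)=(0,s)$ and still $T_0^cM=\{z_n=0\}$. So $r_{z_n}(0)\ne0$, $r_{z'}(0)=0$, and $r(z,\chi)=0$ can be solved as $z_n=Q^0(z',\chi',\chi_n)$ with $Q^0_{z'}(0)=0$. Since $((0,s),(0,s))\in\mathcal M$, first for real and then for complex $s$, $Q^0(0,0,s)=s$.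

**Step 2: straighten the varieties $\chi=(0,s)$.** Take new coordinates $\tilde z$ by $z'=\tilde z'$, $z_n=Q^0(\tilde z',0,\tilde z_n)$; the differential at $0$ is the identity. Correspondingly $\chi'=\tilde\chi'$, $\chi_n=\overline{Q^0}(\tilde\chi',0,\tilde\chi_n)$. So $\tilde\chi=(0,s)$ corresponds to $\chi=(0,s)$, and likewise for $z$; the curve is still $(0,s)$. The points of $\mathcal M$ with $\chi=(0,s)$ are $z=(z',Q^0(z',0,s))$, that is, $\tilde z=(z',s)$. Hence in the new coordinates $\mathcal M$ contains all $((z',s),(0,s))$. Writing $\mathcal M$ as $z_n=Q(z',\chi',\chi_n)$ in these coordinates, $Q(z',0,s)=s$. By the symmetry $(z,\chi)\mapsto(\bar\chi,\bar z)$, $\mathcal M$ contains all $((0,s),(\chi',s))$, so $Q(0,\chi',s)=s$. The second description of $\mathcal M$ is again the symmetry. $\square$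

**Remark.** In adapted coordinates $Q(z',\chi',0)\not\equiv0$ if $M$ contains no complex hypersurface germ at $0$. Otherwise $((z',0),(\bar z',0))\in\mathcal M$ for all small $z'$, so $\{z_n=0\}\subset M$.

For $\operatorname{Im}z_n=|z'|^2$ the standard coordinates are adapted to $q(s)=(0,s)$, with $Q=\chi_n+2i\,z'\cdot\chi'$ and $Q(z',\chi',0)=2i\,z'\cdot\chi'$.

## 7. Convergence of the Taylor series

**Proposition 6.** Let $M$, $R$ be as in Theorem 3. Let $F\in\mathbb C[[z]]^N$, $F(0)=0$, satisfy $R(F(z),\bar F(\chi))=0$ as a formal power series on $\mathcal M$. Then $F$ is convergent.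

Hypothesis and conclusion are invariant under holomorphic changes of the coordinates $z$. In adapted coordinates the ring $\hat{\mathcal O}$ of formal functions on $\mathcal M$ is $\mathbb C[[z,\chi']]$, with $\chi_n=\bar Q(\chi',z)$. Let $\partial_j=\partial/\partial\chi_j$ $(1\le j\le n-1)$ in the coordinates $(z,\chi')$, and $\mathbb L=\operatorname{Frac}\hat{\mathcal O}$. Define row vectors
$$\rho_\beta=\partial^\beta\big[R_w(F(z),\bar F(\chi))\big]\in\hat{\mathcal O}^N\ (\beta\in\mathbb N^{n-1}),\qquad\mathcal W=\operatorname{span}_{\mathbb L}\{\rho_\beta\},\qquad e=\dim\mathcal W.$$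
Example 1 has $e=2$, $N=3$; Example 2 has $e=N=3$. The values $e=0$ and $e=N$ are allowed, and empty determinants are $1$.

**Step 0: choose the coordinates so that the generic rank is seen on one curve.** Let $\Gamma$ be the curve $z=(0,s)$, $\chi=(0,s)$ in $\mathcal M$. We claim that adapted coordinates can be chosen so that the vectors $\rho_\beta|_\Gamma$ have rank $e$ over $\mathbb C((s))$.

In Example 2 at $p=(0,1)$ a careless choice fails: along $q(s)=(0,e^{is})$ the determinant $2z_1$ vanishes identically. Along $q(s)=(\sin s,\,e^{is}\cos s)$, which lies on the sphere and has $q'(0)=(1,i)\notin T^c_p=\{v_2=0\}$, it is $2\sin s\ne0$.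

Start with any adapted coordinates, and let $\Lambda^0\ne0$ be an $e\times e$ minor of the $\rho_\beta$. Then $\Lambda^0(\psi(t),\bar\psi(t))\ne0$ in $\mathbb C[[t]]$. Its lowest homogeneous part is a nonzero polynomial, so it is nonzero at some $\tau\in\mathbb R^{2n-1}$, and we may also require $\psi'(0)\tau\notin T_0^cM$, which excludes only a proper subspace. Let $q(s)=\psi(s\tau)$ and pass to coordinates $\tilde z$ adapted to $q$. The curve $\Gamma$ of the new coordinates is $s\mapsto(q(s),\bar q(s))$, and $\Lambda^0|_\Gamma\ne0$.

It remains to compare the new vectors $\tilde\rho_\gamma$ with the old ones. The fields $\partial/\partial\chi_j$ (with $z$ fixed) and $\partial/\partial\tilde\chi_j$ (with $\tilde z$ fixed) are both bases of the module of holomorphic vector fields on $\mathcal M$ that annihilate all functions of $z$. So each family is a combination of the other with convergent coefficients. By the Leibniz rule $\rho_\beta=\sum_{|\gamma|\le|\beta|}c_{\beta\gamma}\tilde\rho_\gamma$ with convergent $c_{\beta\gamma}$, and conversely. Hence $\mathcal W$ is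 unchanged, and the rank of $\{\tilde\rho_\gamma|_\Gamma\}$ is at least $e$ because $\Lambda^0|_\Gamma\ne0$. It is at most $e$ because all $(e+1)$-minors vanish in $\hat{\mathcal O}$. We fix these coordinates and drop the tildes. In the coordinates $(z,\chi')$, $\Gamma$ is $\{z'=0,\ z_n=s,\ \chi'=0\}$.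

**Step 1: kernel vectors that depend on $z$ only.** Choose $\beta^1,\dots,\beta^e$ and $J\subset\{1,\dots,N\}$, $|J|=e$, such that, with $A=(\rho_{\beta^l,j})_{l,j}$, the minor $\Lambda=\det A_J$ satisfies $\Lambda|_\Gamma\ne0$. The rows of $A$ then span $\mathcal W$. Put
$$\mathcal T=\{v\in\mathbb L^N:\rho_\beta v=0\ \forall\beta\}=\ker A,\qquad I=\{1,\dots,N\}\setminus J.$$
By Cramer's rule a basis of $\mathcal T$ is $v_i=e_i+\sum_{j\in J}a_{ij}e_j$ $(i\in I)$, where $a_{ij}=\Lambda_{ij}/\Lambda$ and $\Lambda_{ij}\in\hat{\mathcal O}$ is, up to sign, an $e\times e$ minor of $A$.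

The space $\mathcal T$ is stable under each $\partial_k$: for $v\in\mathcal T$, $0=\partial_k(\rho_\beta v)=(\partial_k\rho_\beta)v+\rho_\beta\,\partial_kv$, and $\partial_k\rho_\beta$ is again one of the $\rho$'s, so $\rho_\beta\,\partial_kv=0$. Now $\partial_kv_i\in\mathcal T$ has zero entries in the places $I$, and $A_J$ is invertible over $\mathbb L$; hence $\partial_kv_i=0$. So $\partial_ka_{ij}=0$ for all $k$.

We claim $a_{ij}=\Lambda_{ij}(z,0)/\Lambda(z,0)$, where $(z,0)$ means $\chi'=0$. First, $\Lambda(z,0)\ne0$ since $\Lambda|_\Gamma\ne0$. Let $\mathbb K=\operatorname{Frac}\mathbb C[[z]]$ and view $\hat{\mathcal O}=\mathbb C[[z]][[\chi']]$ inside $\mathbb K[[\chi']]$. There $\Lambda$ is invertible, because its constant term $\Lambda(z,0)$ is nonzero. So $a_{ij}\in\mathbb K[[\chi']]$, and all its $\chi'$-derivatives vanish. In characteristic zero it equals its constant term, which is the claim.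

Therefore $V_i(z):=\Lambda(z,0)\,v_i\in\mathbb C[[z]]^N$, with entries $\Lambda(z,0)$, $\Lambda_{ij}(z,0)$ and $0$. Restrict $AV_i=0$ to $\Gamma$. The matrix $A|_\Gamma$ has rank $e$, and the $I$-block of the vectors $V_i(0,s)$ is $\Lambda|_\Gamma$ times the identity. So the $V_i(0,s)$, $i\in I$, form a basis of $\ker A|_\Gamma$ over $\mathbb C((s))$.

From $\rho_0V_i=0$ we have $\sum_jR_{w_j}(F(z),\bar F(\chi))V_{ij}(z)=0$ on $\mathcal M$. Apply the involution $G(z,\chi)\mapsto\bar G(\chi,z)$. Differentiating (3) gives $\overline{R_{w_j}}(a,b)=R_{\omega_j}(b,a)$, so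
$$\sum_j\bar V_{ij}(\chi)\,R_{\omega_j}(F(z),\bar F(\chi))=0\quad\text{on }\mathcal M,\ i\in I. \tag{5}$$

**Step 2: a nondegenerate system of $N$ equations for $w=F(z)$.** Put, with $\chi=(\chi',\bar Q(\chi',z))$ and $w$ an independent variable,
$$\Phi_l=\partial^{\beta^l}\big[R(w,\bar F(\chi))\big]\ (1\le l\le e),\qquad\Xi_i=\sum_j\bar V_{ij}(\chi)R_{\omega_j}(w,\bar F(\chi))\ (i\in I),\qquad\Psi=(\Phi,\Xi).$$
These are $e+(N-e)=N$ equations. As $\partial_kF(z)=0$, applying $\partial^{\beta^l}$ to $R(F(z),\bar F(\chi))=0$ gives $\Phi_l=0$ at $w=F(z)$; and $\Xi_i=0$ there by (5). The rows of $\Psi_w$ at $w=F(z)$ are $\rho_{\beta^l}$ and $\mu_i=\sum_j\bar V_{ij}(\chi)R_{\omega_jw}(F(z),\bar F(\chi))$. Let $\Delta\in\hat{\mathcal O}$ be their determinant.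

We claim $\Delta|_\Gamma\ne0$. Otherwise some nonzero $v\in\mathbb C((s))^N$ is annihilated by all $\rho_{\beta^l}|_\Gamma$ and all $\mu_i|_\Gamma$. The first condition gives $v=\sum_ia_i(s)V_i(0,s)$ with $a_i\in\mathbb C((s))$. On $\Gamma$ we have $\chi=(0,s)$, so $\sum_i\bar a_i(s)\bar V_i(0,s)=\bar v(s)$; here it matters that $\Gamma$ is the complexification of a curve in $M$. From $\sum_i\bar a_i(s)\,\mu_i|_\Gamma v=0$ we get
$$\sum_{j,k}R_{\omega_jw_k}\big(F(0,s),\bar F(0,s)\big)\,\bar v_j(s)\,v_k(s)=0.$$
With $v=s^m(v_0+O(s))$, $v_0\ne0$, the coefficient of $s^{2m}$ is $\sum R_{\omega_jw_k}(0,0)\overline{v_{0j}}v_{0k}>0$, a contradiction.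

If $e=0$, the system is just $R_\omega(w,\bar F(\chi))=0$. For instance, $R=|w|^2$, $N=1$, $F=0$ gives $V=1$ and the equation $w=0$.

**Step 3: restrict to $\chi'=0$ to control $F$ in $z'$.** By (4), $\bar Q(0,z',z_n)=z_n$, so setting $\chi'=0$ makes $\chi=(0,z_n)$. Write $s=z_n$. By the chain rule $\Phi_l$ is a polynomial in the $(\partial^\alpha\bar F)(\chi)$, $1\le|\alpha|\le|\beta^l|$, with coefficients holomorphic in $(z,\chi',w,\bar F(\chi))$. For example, for $|\beta|=1$ one gets $\sum_kR_{\omega_k}(w,\bar F(\chi))\big[\bar F_{k,\chi_j}(\chi)+\bar Q_{\chi_j}(\chi',z)\bar F_{k,\chi_n}(\chi)\big]$. At $\chi'=0$ the coefficients are holomorphic in $(z',s,w,\bar F(0,s))$, the derivatives are $(\partial^\alpha\bar F)(0,s)$, and $\Xi_i=\sum_j\bar V_{ij}(0,s)R_{\omega_j}(w,\bar F(0,s))$. All formal ingredients depend on $s$ only. So $\Psi|_{\chi'=0}=\sum_k\Psi_k(z',w)s^k$ with convergent $\Psi_k$. It vanishes at $w=F(z',s)$, and $\Delta|_{\chi'=0}\ne0$, already at $z'=0$. Lemma 4 with $x=z'$ gives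
$$F(z',s)\in\mathbb C\{z'\}[[s]]^N. \tag{6}$$
The entries of $\rho_{\beta^l}|_{\chi'=0}$ arise from $\partial_w\Phi_l|_{\chi'=0}$ by inserting $w=F(z',s)$, so they lie in $\mathbb C\{z'\}[[s]]$. Hence so do $\Lambda(z,0)$, $\Lambda_{ij}(z,0)$ and the entries of $V_i$. Conjugating, $\bar F(\chi',s)$, all its derivatives, and $\bar V_i(\chi',s)$ have entries in $\mathbb C\{\chi'\}[[s]]$.

Statement (6) does not yet give convergence: it allows $\sum k!\,z_n^k$. We use the system once more, with convergence in $\chi'$ now available.

**Step 4: use the full system and then set $s=0$.** Use the coordinates $(z',\chi',s)$ on $\mathcal M$: $\chi=(\chi',s)$, $z=(z',Q(z',\chi',s))$. We rewrite the same functions $\Phi_l,\Xi_i$; the derivations $\partial_j$ in their definition are unchanged. Then $\Phi_l$ is a polynomial in the $(\partial^\alpha\bar F)(\chi',s)$ with coefficients holomorphic in $(z',\chi',s,w,\bar F(\chi',s))$, and $\Xi_i=\sum_j\bar V_{ij}(\chi',s)R_{\omega_j}(w,\bar F(\chi',s))$. By Step 3, $\Psi=\sum_k\Psi_k(z',\chi',w)s^k$ with convergent $\Psi_k$. It vanishes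 at $w=h:=F(z',Q(z',\chi',s))$, and $\Delta\ne0$. Lemma 4 with $x=(z',\chi')$ gives $h\in\mathbb C\{z',\chi'\}[[s]]^N$. Setting $s=0$ and writing $Q_0(z',\chi')=Q(z',\chi',0)$, we obtain
$$F\big(z',Q_0(z',\chi')\big)\ \text{is convergent.} \tag{7}$$

**Step 5: recover $F$ from (7).** For $n=2$ and $Q_0=2iz_1\chi_1$ this is immediate: the convergent series $F(z_1,2iz_1\chi_1)=\sum F_{\alpha a}(2i)^az_1^{\alpha+a}\chi_1^a$ contains each $F_{\alpha a}$ as a coefficient, up to the factor $(2i)^a$, so the $F_{\alpha a}$ grow at most geometrically. In general $Q_0$ is not a monomial, and we argue with homogeneous parts.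

Let $\delta>0$ be such that $Q_0$ and the sum $H$ of the series (7) are holomorphic for $|z_j|,|\chi_j|<\delta$. By the Remark $Q_0\not\equiv0$, and by (4) $Q_0(z',0)=0$, $Q_0(0,\chi')=0$. Expand $Q_0=\sum_{i\ge l}P_i(z',\chi')$ with $P_i$ homogeneous of degree $i$ in $z'$ with coefficients holomorphic in $\chi'$, and $P_l\not\equiv0$. Then $l\ge1$ and $P_l(z',0)=0$, so $P_l$ depends on $\chi'$. Hence there are $c_0\in\mathbb C^{n-1}$, $\chi'_0$ with $|\chi_{0j}|<\delta$, and an index $\nu$ with $\partial_{\chi_\nu}P_l(c_0,\chi'_0)\ne0$. We have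
$$Q_0(\lambda c,\chi')=\lambda^l\kappa(\lambda,c,\chi'),\qquad\kappa=\sum_{i\ge0}\lambda^iP_{l+i}(c,\chi'),$$
and $\kappa$ is holomorphic for $|\lambda c_j|<\delta$, $|\chi_j|<\delta$, because $Q_0(\lambda c,\chi')$ vanishes to order at least $l$ along $\lambda=0$.

Write $F=\sum F_{\alpha a}z'^\alpha z_n^a$ and $F_k(c,\tau)=\sum_{|\alpha|+la=k}F_{\alpha a}c^\alpha\tau^a$. Each component of $F_k$ is a polynomial of degree at most $k$, as $l\ge1$. Then
$$H(\lambda c,\chi')=\sum_k\lambda^kF_k\big(c,\kappa(\lambda,c,\chi')\big) \tag{8}$$
as formal power series in $\lambda$. Indeed, for each $k$ the coefficients of $\lambda^k$ on both sides are holomorphic in $c\in\mathbb C^{n-1}$, $|\chi_j|<\delta$; on the right this is a finite sum of products of the $F_{\alpha a}c^\alpha$ and the $P_i(c,\chi')$. Substituting $z'=\lambda c$ in (7) shows that the two coefficients have the same power series at $(c,\chi')=(0,0)$, so they agree as functions. In particular (8) holds with coefficients holomorphic near $(c_0,\chi_0')$, far from the point where we started.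

Fix $\chi_j=\chi_{0j}$ for $j\ne\nu$, and let $t=\chi_\nu$ vary near $t_0=\chi_{0\nu}$. At $(0,c_0,t_0)$ we have $\partial_t\kappa=\partial_{\chi_\nu}P_l(c_0,\chi_0')\ne0$. So $(\lambda,c,t)\mapsto(\lambda,c,\tau=\kappa)$ is a local biholomorphism there. Put $\tau_0=\kappa(0,c_0,\chi_0')$. Substitute the inverse $t=t(\lambda,c,\tau)$ into (8), expanding each coefficient about $t(0,c,\tau)$. This shows that $\sum_k\lambda^kF_k(c,\tau)$ is the expansion in $\lambda$ of a function holomorphic near $(0,c_0,\tau_0)$. By Cauchy's estimates in $\lambda$, $|F_k|\le C\varrho^{-k}$ on a polydisc of some radius $\sigma\le1$ about $(c_0,\tau_0)$, with $\varrho\le1$.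

Finally, move this bound to the origin. Expand $F_k$ in powers of $(c-c_0,\tau-\tau_0)$. There are at most $(k+1)^n$ terms, with exponents $|\gamma|\le k$ and coefficients bounded by $C\varrho^{-k}\sigma^{-|\gamma|}$. With $m_0$ the maximum of the moduli of the components of $(c_0,\tau_0)$, on the unit polydisc about the origin
$$|F_k|\le C(k+1)^n\varrho^{-k}\Big(\frac{1+m_0}\sigma\Big)^k\le C_1C_2^{\,k},$$
where we may take $C_2\ge1$. Cauchy's estimates on the unit polydisc give $|F_{\alpha a}|\le C_1C_2^{|\alpha|+la}\le C_1(C_2^{\,l})^{|\alpha|+a}$. Hence $F$ converges, and Proposition 6 is proved. $\square$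

## 8. Flat differences and a sign: $f$ is the sum of its Taylor series

We now know the Taylor series $F$ of $f$ converges, but $f-F$ is only known to vanish to infinite order at one boundary point. For holomorphic functions smooth up to the boundary this does not imply $f=F$. For instance, $\exp\big(-(-is)^{-1/2}\big)$, with the principal branch, is holomorphic for $\operatorname{Im}s>0$. Since $(-is)^{-1/2}$ has argument of modulus at most $\pi/4$, the modulus of the function is at most $\exp(-|s|^{-1/2}\cos\frac\pi4)$. So the function and all its derivatives, which carry extra factors bounded by powers of $|s|^{-1}$, extend continuously by $0$ to $s=0$. It is flat at $0$ and not zero. A sign condition excludes such behavior.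

**Lemma 7.** Let $k$ be holomorphic in $\Delta_a^+=\{|s|<a,\ \operatorname{Im}s>0\}$, continuous on the closure, with $\operatorname{Re}k\le0$ on $(-a,a)$ and $k(s)=O(|s|^m)$ at $0$ for every $m$. Then $\operatorname{Re}k=0$ on $(-a,a)$.

*Proof.* The function $k(s)s^{-2m}$ is bounded near $0$, so Cauchy's theorem (first cutting out a small half-disc about $0$) gives
$$\int_{-a}^ak(x)x^{-2m}dx=-\int_{|s|=a,\ \operatorname{Im}s>0}k(s)s^{-2m}ds,$$
the arc being counterclockwise. Put $u=-\operatorname{Re}k\ge0$ on $(-a,a)$ and take real parts: $\int_{-a}^au(x)x^{-2m}dx\le\pi a^{1-2m}\max|k|$. For $0<b<a$ we have $x^{-2m}\ge b^{-2m}$ on $|x|\le b$, so $\int_{-b}^bu\,dx\le\pi a(b/a)^{2m}\max|k|\to0$ as $m\to\infty$. So $u=0$ on $(-b,b)$. $\square$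

**Lemma 8 (boundary uniqueness).** Let $h$ be holomorphic in $D$ near $p_1\in M$, $\mathcal C^1$ up to $M$, and $h=0$ on $M$ near $p_1$. Then $h=0$ in $D$ near $p_1$.

*Proof.* Let $\tilde h=h$ on $D\cup M$ and $\tilde h=0$ on the other side. Let $\phi$ be a smooth $(n,n-1)$-form with compact support near $p_1$. For reasons of type $d(h\phi)=\bar\partial h\wedge\phi+h\bar\partial\phi=h\,\bar\partial\phi$ in $D$. Stokes' theorem gives $\int\tilde h\,\bar\partial\phi=\int_Dd(h\phi)=\int_Mh\phi=0$, with $M$ oriented as $bD$. So $\bar\partial\tilde h=0$ in the sense of distributions, and the continuous function $\tilde h$ is holomorphic near $p_1$. It vanishes on an open set, hence identically near $p_1$. $\square$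

**Polarization inequality.** There is $c>0$ such that for $w,\omega$ near $0\in\mathbb C^N$
$$R(w,\bar w)+R(\omega,\bar\omega)-2\operatorname{Re}R(w,\bar\omega)\ge c|w-\omega|^2. \tag{9}$$
By (3), $R(\omega,\bar w)=\overline{R(w,\bar\omega)}$. So the left side is $R(w,\bar w)-R(w,\bar\omega)-R(\omega,\bar w)+R(\omega,\bar\omega)$, which equals
$$\int_0^1\!\!\int_0^1\sum_{j,k}R_{w_j\omega_k}\big(\omega+t(w-\omega),\bar\omega+\theta(\bar w-\bar\omega)\big)(w-\omega)_j\overline{(w-\omega)_k}\,dt\,d\theta .$$
The left side is real, so we may take the real part of the integrand. As $(R_{w_j\omega_k}(0,0))$ is positive definite and $R_{w_j\omega_k}$ is continuous, this is at least $c|w-\omega|^2$. For $R=|w|^2-1$ (before translation) it is the identity $|w|^2+|\omega|^2-2\operatorname{Re}\sum w_j\bar\omega_j=|w-\omega|^2$.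

*Proof of Theorem 3.* **Step 1: the Taylor series and its remainder.** All derivatives of $f$ extend continuously to $M$ and $\bar\partial f=0$, so the Taylor series of $f$ at $0$ is a formal holomorphic series $F\in\mathbb C[[z]]^N$, $F(0)=0$. Let $F_m$ now denote its Taylor polynomial of degree $m$. Flattening $M$ by a diffeomorphism and using segments, every $z\in D$ near $0$ can be joined to $0$ by a path of length at most $C|z|$ that lies in $D$ except for its endpoint $0$. The derivatives of $f-F_m$ of order $m+1$ are bounded, and those of order at most $m$ vanish at $0$. Integrating along these paths, the derivatives of order $m$ are $O(|z|)$, those of order $m-1$ are $O(|z|^2)$, and so on by descending induction. We get $f-F_m=O(|z|^{m+1})$ on $D$, and on $M$ by continuity.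

**Step 2: $F$ satisfies the hypothesis of Proposition 6.** Let $\psi(t)$ be a real-analytic parametrization of $M$ near $0$. By Step 1 the smooth maps $f\circ\psi$ and $\overline{f\circ\psi}$ have Taylor series $F(\psi(t))$ and $\bar F(\bar\psi(t))$ at $t=0$. So $R(f,\bar f)=0$ on $M$ gives $R(F(\psi(t)),\bar F(\bar\psi(t)))=0$ in $\mathbb C[[t]]$. Since $t\mapsto(\psi(t),\bar\psi(t))$ is a local biholomorphism onto $\mathcal M$, $R(F(z),\bar F(\chi))=0$ on $\mathcal M$. By Proposition 6, $F$ converges; denote its sum again by $F$. Then $R(F(z),\overline{F(z)})=0$ for $z\in M$ near $0$, and by Step 1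
$$f-F=O(|z|^m)\quad\text{on }D\cup M\text{ for all }m. \tag{10}$$

**Step 3: half-discs in $D$ attached to $M$ through $0$.** Extend $\psi$ holomorphically to complex $t$. Choose $\tau_0\in\mathbb R^{2n-1}$ with $\psi'(0)\tau_0\notin T_0^cM$, and for real $\tau$ near $\tau_0$ put $q_\tau(s)=\psi(s\tau)$, $s\in\mathbb C$. Let $r$ be a defining function with $D=\{r<0\}$. Then $r(q_\tau(s))=0$ for real $s$. Its derivative in $\operatorname{Im}s$ at $s=0$ is $dr(i\psi'(0)\tau)$. This is nonzero: otherwise $i\psi'(0)\tau\in T_0M$, so $\psi'(0)\tau\in T_0M\cap iT_0M=T_0^cM$. Replacing $\tau_0$ by $-\tau_0$ if necessary, it is negative at $\tau_0$. By continuity there are $a>0$ and a neighborhood $\mathcal N$ of $\tau_0$ in $\mathbb R^{2n-1}$ such that the derivative of $r(q_\tau(s))$ in $\operatorname{Im}s$ is negative for $\tau\in\mathcal N$, $|s|\le a$. Hence $q_\tau$ maps $\overline{\Delta_a^+}\setminus\mathbb R$ into $D$ and $[-a,a]$ into $M$. We shrink $a$ and $\mathcal N$ so that all points below lie where the relevant functions are defined and (9) holds.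

**Step 4: compare $f$ and $F$ on each half-disc.** Fix $\tau\in\mathcal N$. Let $g=f\circ q_\tau$ on $\overline{\Delta_a^+}$, $G=F\circ q_\tau$ on $\{|s|\le a\}$, $\bar G(s)=\overline{G(\bar s)}$, and
$$k(s)=R(g(s),\bar G(s)).$$
This $k$ is holomorphic in $\Delta_a^+$ and continuous on the closure. The function $R(G(s),\bar G(s))$ is holomorphic and vanishes for real $s$, since there $q_\tau(s)\in M$; so it vanishes identically. By (10), $g-G=O(|s|^m)$ for every $m$, hence $k=R(g,\bar G)-R(G,\bar G)=O(|s|^m)$ for every $m$. For real $s$ we have $\bar G=\overline{G}$ and $R(g,\bar g)=R(G,\overline G)=0$. Then (9) with $w=g$, $\omega=G$ gives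
$$\operatorname{Re}k(s)\le-\tfrac c2|g(s)-G(s)|^2\le0 .$$
By Lemma 7, $\operatorname{Re}k=0$ on $(-a,a)$, and therefore $g=G$ on $(-a,a)$.

**Step 5: from boundary curves to $D$.** Thus $f=F$ on $\{\psi(s\tau):\tau\in\mathcal N,\ 0<s<a\}$. We may take $\mathcal N$ open. This set is then a union of the sets $\psi(s\mathcal N)$, which are open in $M$, and it has $0$ in its closure. Let $B$ be a small neighborhood of $0$ on which $F$ is defined and for which $D\cap B$ is connected. The set above meets $B$ in a nonempty open subset of $M$. Apply Lemma 8 at a point of it to the components of $f-F$: we get $f=F$ on a nonempty open subset of $D\cap B$, hence on $D\cap B$. So $F$ is a holomorphic extension of $f$ to $B$. This proves Theorem 3, and with Section 3 also Theorem 2: in Setting (S), $f$ extends holomorphically to a neighborhood of every point of $M$. $\blacksquare$
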